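# Three lattice points on a short arc of a circle

**Conventions.** $C,c>0$ are absolute constants that may change from line to line; $O(\cdot)$ is absolute unless subscripts show a dependence, and $C_\lambda$ means a constant depending on $\lambda$ only. The letter $p$ always denotes a rational prime. We write $\tau=\log t$. To say that points of a circle "lie in an arc of length $<\omega$" means that the shortest arc containing them has length $<\omega$.

## 1. Three points of equal modulus from four Gaussian integers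

Take four nonzero Gaussian integers $\gamma,w_1,w_2,w_3$ and three units $\varepsilon_1,\varepsilon_2,\varepsilon_3\in\{\pm1,\pm i\}$, and form
$$\nu_1=\varepsilon_1\gamma w_1\bar w_2\bar w_3,\qquad \nu_2=\varepsilon_2\gamma\bar w_1w_2\bar w_3,\qquad \nu_3=\varepsilon_3\gamma\bar w_1\bar w_2w_3. \tag{1}$$
All three have modulus $|\gamma w_1w_2w_3|$, so they are lattice points on one circle about the origin. With $\theta_j=\arg w_j$ and $\phi=\arg\gamma-\theta_1-\theta_2-\theta_3$,
$$\arg\nu_j\equiv\phi+2\theta_j\pmod{\pi/2}.$$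
Up to units, then, $\nu_1,\nu_2,\nu_3$ are close together on their circle exactly when the three *directions* $\theta_1,\theta_2,\theta_3$ are close modulo $\pi/4$. This construction carries the whole lecture: it turns lattice points on a common circle, which are hard to count, into lattice vectors in a common thin sector, which are easy to count. We shall use it to count triples of lattice points lying on very short arcs. First we check that (1) produces every triple, and each one once.

We use unique factorization in $\mathbb Z[i]$. The units are $\pm1,\pm i$. Up to units, the primes are $1+i$, the rational primes $p\equiv3\pmod4$ (inert), and, for each $p\equiv 1\pmod 4$, two non-associate primes $\pi,\bar\pi$ with $p=\pi\bar\pi$ (split).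

**Definition.** A Gaussian integer $z\neq0$ is *primitive* if no rational prime divides it, *odd* if $1+i\nmid z$, and *reduced* if $\gcd(z,\bar z)=1$.

For example, $2+i$ is reduced; $1+3i=(1+i)(2+i)$ is primitive but not odd; $5$ is odd but not primitive. *Reduced is the same as odd and primitive.* Indeed, if a prime $\pi$ divides both $z$ and $\bar z$, then $\bar\pi\mid z$ as well. If $\pi$ is $1+i$, then $z$ is not odd; if $\pi$ is inert, a rational prime divides $z$; if $\pi$ is split, then $\pi$ and $\bar\pi$ are non-associate and $p=\pi\bar\pi$ divides $z$. Conversely, $1+i\mid z$ implies $1+i\mid\bar z$ (as $1-i=-i(1+i)$), and $p\mid z$ implies $p\mid\bar z$. Hence all prime factors of a reduced number have norm $p\equiv1\pmod4$.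

**Lemma 1.** After fixing a generator of each ideal, ordered triples $(\nu_1,\nu_2,\nu_3)$ of nonzero Gaussian integers of equal modulus correspond bijectively, by (1), to data $(\mathfrak g,\mathfrak w_1,\mathfrak w_2,\mathfrak w_3;\varepsilon_1,\varepsilon_2,\varepsilon_3)$. Here $\mathfrak g=(\gamma)$ and $\mathfrak w_j=(w_j)$ are nonzero ideals, the $\varepsilon_j$ are units, and

(C) each $w_j$ is reduced, and $\gcd(w_i,w_j)=1$ for $i\neq j$.

*Proof.* **Existence.** We build the ideals prime by prime. At $1+i$ and at inert primes the valuation of $\nu_j$ is determined by its norm, so it is the same for all $j$; put it into $\gamma$. Let $p=\pi\bar\pi$ be split, and let $a_j=v_\pi(\nu_j)$, $b_j=v_{\bar\pi}(\nu_j)$. Then $a_j+b_j=n$ is the exponent of $p$ in the common norm, hence independent of $j$. Order the indices so that $a_{j_1}\le a_{j_2}\le a_{j_3}$. Put $\bar\pi^{\,a_{j_2}-a_{j_1}}$ into $w_{j_1}$, put $\pi^{\,a_{j_3}-a_{j_2}}$ into $w_{j_3}$, and put $\pi^{a_{j_1}}\bar\pi^{\,b_{j_3}}$ into $\gamma$. Now compute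 valuations of the right-hand sides of (1).

* For $j_1$, the product $\gamma w_{j_1}\bar w_{j_2}\bar w_{j_3}$ has $\pi$-valuation $a_{j_1}$ and $\bar\pi$-valuation $b_{j_3}+(a_{j_2}-a_{j_1})+(a_{j_3}-a_{j_2})=n-a_{j_1}$.
* For $j_2$, the product $\gamma\bar w_{j_1}w_{j_2}\bar w_{j_3}$ has $\pi$-valuation $a_{j_1}+(a_{j_2}-a_{j_1})=a_{j_2}$ and $\bar\pi$-valuation $b_{j_3}+(a_{j_3}-a_{j_2})=n-a_{j_2}$.
* For $j_3$, the product $\gamma\bar w_{j_1}\bar w_{j_2}w_{j_3}$ has $\pi$-valuation $a_{j_1}+(a_{j_2}-a_{j_1})+(a_{j_3}-a_{j_2})=a_{j_3}$ and $\bar\pi$-valuation $b_{j_3}=n-a_{j_3}$.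

All are as required. Condition (C) holds, since at $p$ at most one $w$ carries $\bar\pi$, at most one carries $\pi$, and they are different ones. Since valuations agree, the two sides of (1) differ by units.

**Uniqueness.** Suppose (C) holds. At a split $p=\pi\bar\pi$, at most one $w_i$ is divisible by $\bar\pi$, exactly to the power $\bar\pi^e$; at most one $w_j$ is divisible by $\pi$, exactly to the power $\pi^f$; and $i\ne j$ if both occur. (If one does not occur, take its exponent to be $0$ and its index arbitrary, different from the other.) With $k$ the third index, the computation above shows that the $\pi$-valuations of $\nu_i,\nu_k,\nu_j$, minus $v_\pi(\gamma)$, are $0,\ e,\ e+f$. So $v_\pi(\gamma)$ is the minimum of the three valuations of the $\nu$'s, $e$ is the middle minus the minimum, and $f$ is the maximum minus the middle. If $e>0$, the index $i$ is the only one attaining the minimum; if $f>0$, the index $j$ is the only one attaining the maximum. Likewise $v_{\bar\pi}(\gamma)$ is the minimum of the $\bar\pi$-valuations.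 At $1+i$ and at inert primes the $w$'s are trivial and $\gamma$ carries the common valuation. So all four ideals are determined, and once generators are fixed so are the units. $\square$

**Example.** On the circle $R^2=65$ take $\nu_1=8+i=(2-i)(3+2i)$, $\nu_2=7+4i=i(2-i)(3-2i)$, $\nu_3=4+7i=(2+i)(3+2i)$. At $p=5$ with $\pi=2+i$ the valuations $(a_1,a_2,a_3)$ are $(0,0,1)$, so $w_3$ receives $2+i$. At $p=13$ with $\pi=3+2i$ they are $(1,0,1)$, so $w_2$ receives $\bar\pi=3-2i$. Thus $\gamma=1$, $w_1=1$, $w_2=3-2i$, $w_3=2+i$. Indeed $\bar w_2\bar w_3=(3+2i)(2-i)=8+i$, $w_2\bar w_3=(3-2i)(2-i)=4-7i=-i(7+4i)$, and $\bar w_2w_3=(3+2i)(2+i)=4+7i$.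

## 2. The counting function $N_3(t,x)$

A *3-tuple* $[\nu]=(\nu_1,\nu_2,\nu_3)$ is a set of three distinct lattice points on a common circle centered at the origin. Write $|\nu|=|\nu_1|=|\nu_2|=|\nu_3|$ for the radius $R$ (so $R^2$ is an integer), $\mathrm{Arc}[\nu]$ for the length of the shortest arc of the circle containing the three points, and $r(n)=\#\{(a,b)\in\mathbb Z^2:a^2+b^2=n\}$. Put
$$N_3(t,x)=\#\{[\nu]:\ |\nu|\le x,\ \mathrm{Arc}[\nu]<t|\nu|^{1/3}\}.\tag{2}$$
How large is $N_3(t,x)$? The authors of "Close Lattice Points on Circles" conjecture that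
$$N_3(t,x)\asymp x^{2/3}\min\{x^2,t^3\}^{2/3}(\log\min\{x^2,t^3\})^3\qquad\text{for all }t>16^{1/3}.$$
We prove it, in the following precise form, which excludes degenerate small values of $x$.

**Theorem A.** For every $t_0>16^{1/3}$ there are $c,C>0$ and $x_0\ge2$, depending only on $t_0$, such that for all $t\ge t_0$ and $x\ge x_0$, with $m=\min\{x^2,t^3\}$,
$$c\,x^{2/3}m^{2/3}(\log m)^3\le N_3(t,x)\le C\,x^{2/3}m^{2/3}(\log m)^3.$$

Two further results are proved along the way; Theorem A does not use them.

**Theorem B.** Put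
$$\rho=\tfrac18\prod_{p\equiv3(4)}(1-p^{-2})^3\prod_{p\equiv1(4)}\Big(1-\tfrac1p\Big)^4\Big(1+\tfrac4p+\tfrac1{p^2}\Big),\qquad V(\ell)=\tfrac94-\tfrac12\max\{0,\,2-\ell/3\}^3.$$
If $t\to\infty$ and $x/t^{3/2}\to\infty$, then
$$N_3(t,x)\sim\tfrac{3\pi^2\rho}4\;V\!\Big(\frac{\log x}{\log t}\Big)\,x^{2/3}t^2\log^3t.$$

**Proposition C.** $N_3(t,x)=0$ for all $x$ if $t\le16^{1/3}$.

**The range where every triple counts.** The shortest arc is always shorter than $2\pi R$, and $2\pi R\le tR^{1/3}$ when $R\le(t/2\pi)^{3/2}$. So for $x\le(t/(2\pi))^{3/2}$ every 3-tuple with $|\nu|\le x$ is counted. We use as known that then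
$$N_3(t,x)=\sum_{n\le x^2}\binom{r(n)}3\sim c_3x^2\log^3x\qquad(x\to\infty)\tag{3}$$
for some constant $c_3>0$. Consequently $\sum_{n\le y^2}\binom{r(n)}3\le Cy^2\log^3y$ for all $y\ge2$. Beyond this range, the claim amounts to $N_3(t,x)\asymp x^{2/3}t^2\log^3t$.

**Small circles by hand.** On $R=1$ there are four points. Any three of them span a half circle, so $\mathrm{Arc}/R^{1/3}=\pi$: these four 3-tuples enter as soon as $t>\pi$. For the triple on $R^2=65$ above, the extreme points differ in argument by $2\arg w_3=2\arctan\frac12\approx0.927$, so $\mathrm{Arc}\approx7.48$ and $\mathrm{Arc}/R^{1/3}\approx3.73$. A much tighter triple is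
$$109+12i,\quad108+19i,\quad107+24i,\qquad R^2=12025,$$
with $\mathrm{Arc}/R^{1/3}\approx2.54$, while $16^{1/3}\approx2.52$. Section 7 shows where it comes from.

## 3. Triangles of area at least one, and a count that loses $t^3$

**Proof of Proposition C.** The purpose of this proof is to see why $R^{1/3}$ is the right scale. For a lattice point, $|\nu|^2\equiv\operatorname{Re}\nu+\operatorname{Im}\nu\pmod2$. So the differences of three points of equal modulus lie in the index-2 sublattice $\{x+y\text{ even}\}$, and twice the area $\Delta$ of their triangle is an even integer. It is not zero, since three distinct points of a circle are not collinear. Thus $\Delta\ge1$. Let the middle point cut the shortest arc into angles $\alpha,\beta>0$. The sides are $2R\sin\frac\alpha2$, $2R\sin\frac\beta2$, $2R\sin\frac{\alpha+\beta}2$, and the product of the sides is $4R\Delta$. Hence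
$$4R\Delta=8R^3\sin\tfrac\alpha2\sin\tfrac\beta2\sin\tfrac{\alpha+\beta}2<R^3\alpha\beta(\alpha+\beta)\le\tfrac14\big(R(\alpha+\beta)\big)^3=\tfrac14\mathrm{Arc}[\nu]^3.\tag{4}$$
With $\Delta\ge1$ this gives $\mathrm{Arc}[\nu]>(16R)^{1/3}$. $\square$

**Counting by differences.** Inequality (4) suggests a direct approach to the upper bound. If $\mathrm{Arc}[\nu]<tR^{1/3}$, then $\Delta<t^3/16$. Put $d_2=\nu_2-\nu_1$ and $d_3=\nu_3-\nu_1$. These vectors have length at most $tR^{1/3}$ and determinant satisfying $0<|\det(d_2,d_3)|=2\Delta<t^3/8$. They determine $\nu_1$, since $|\nu_1+d_j|^2=|\nu_1|^2$ reads $2\operatorname{Re}(\bar d_j\nu_1)=-|d_j|^2$, which is two independent linear equations. So we may count pairs $(d_2,d_3)$. Take $R\in(X/2,X]$ and $b=tX^{1/3}$, and write $d_2=gv$ with $v$ primitive and $g\ge 1$ an integer. Then $d_3$ lies on one of at most $2\cdot\frac{t^3}{8g}$ lines parallel to $v$. Each line contains at most $1+2b/|v|\le3b/|v|$ lattice points with $|z|\le b$, because consecutive ones differ by $v$. So $d_2$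 admits at most $\frac34t^3b/|d_2|$ choices of $d_3$. Summing over $0<|d_2|\le b$, with $\sum1/|d_2|\le Cb$, we get at most $Ct^3b^2=Ct^5X^{2/3}$ pairs. Summing over $X=x,x/2,x/4,\dots$,
$$N_3(t,x)\le Ct^5x^{2/3}.$$
The power of $x$ is right, but $t^5$ should be $t^2\log^3t$. The loss occurs at one definite point: the two linear equations determine $\nu_1$ only as a *rational* point, and we never used that it must be integral. Integrality is a congruence condition modulo a determinant that varies with the pair. In the parametrization (1), integrality is automatic, so we count quadruples $(\gamma,w_1,w_2,w_3)$ instead.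

## 4. Directions modulo $\pi/4$ and the determinants $D_{ij}$

**Step 1: from triples to quadruples.** Replacing $w_j$ by a unit multiple changes $\theta_j$ by a multiple of $\pi/2$, so the class of $\theta_j$ mod $\pi/4$ depends only on the ideal $\mathfrak w_j$. Let $0<\omega\le1/10$. If the $\nu_j$ in (1) lie in an arc of angular length $<\omega$, then the classes $2\theta_j$ lie in an arc of length $<\omega$ of $\mathbb R/\frac\pi2\mathbb Z$. Conversely, if the classes do, then for each of the 4 choices of $\varepsilon_1$ exactly one choice of $(\varepsilon_2,\varepsilon_3)$ puts the three points in an arc $<\omega$. Multiplying $\nu_j$ by units moves it by multiples of $\pi/2$, one lift of each class is within $\omega$ of $\nu_1$ as needed, and all other lifts are at distance $\ge\pi/2-\omega>\omega$. The points are then distinct iff the classes are: if two classes agree, the two points differ by a multiple of $\pi/2$ in argument and by less than $\omega$, so they coincide.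

The condition $\mathrm{Arc}[\nu]<tR^{1/3}$ says that the angular length is $<tR^{-2/3}$. So let $\mathcal T(t,x)$ be the set of $(\gamma,w_1,w_2,w_3)\in(\mathbb Z[i]\setminus0)^4$ satisfying (C), with $R:=|\gamma w_1w_2w_3|\le x$ and $tR^{-2/3}\le\frac1{10}$, and with the $\theta_j$ pairwise distinct mod $\pi/4$ and in an arc of length $<\frac12tR^{-2/3}$ of $\mathbb R/\frac\pi4\mathbb Z$. Let $\mathcal T(t,\infty)$ be the union over $x$. Each 3-tuple has 6 orderings, each quadruple of ideals gives exactly 4 ordered triples, and each ideal has 4 generators. Hence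
$$\#\mathcal T(t,x)=\tfrac{6\cdot4^4}4\,\#\{[\nu]\text{ counted in }N_3(t,x):\ t|\nu|^{-2/3}\le\tfrac1{10}\}=384\,\#\{\cdots\}.\tag{5}$$

**Step 2: vectors in one thin sector.** Closeness mod $\pi/4$ becomes honest closeness after multiplication by a unit and possibly by $1+i$. Suppose $w_1,w_j$ are odd and $\theta_j\equiv\theta_1+a\pmod{\pi/4}$ with $|a|<\frac1{20}$. The eight numbers $i^kw_j$, $i^k(1+i)w_j$ have arguments $\theta_j$ plus all multiples of $\pi/4$. So there is a unique $u_j$ among them with $\arg u_j=\theta_1+a$. Put $u_1=w_1$. We record four facts.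

* $|w_j|\le|u_j|\le\sqrt2|w_j|$.
* $u_j$ determines $w_j$ up to units (divide by $1+i$ if possible; $w_j$ is odd).
* If $w_j$ is reduced, $u_j$ is primitive: no odd rational prime divides it, and $2\nmid(1+i)w_j$ as $w_j$ is odd.
* An odd prime $\pi$ divides $u_j$ iff it divides $w_j$.

Put $D_{ij}=\operatorname{Im}(\bar u_iu_j)\in\mathbb Z$. This is $|u_i||u_j|$ times the sine of the angle from $u_i$ to $u_j$. If all pairwise differences of the $\theta$'s are less than $\frac1{20}$ mod $\pi/4$, then $\theta_i\equiv\theta_j\pmod{\pi/4}$ iff $D_{ij}=0$. In the example $R^2=65$ (where the angles are not small, but the recipe is the same), $u_1=1$, $u_2=(1+i)(3-2i)=5+i$, $u_3=2+i$, and $D_{12}=1$, $D_{13}=1$, $D_{23}=3$.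

**Step 3: boxes.** We sort quadruples by size. Let $1<\lambda\le2$. For integers $k_0,\dots,k_3\ge0$ put
$$G=\lambda^{k_0},\quad W_j=\lambda^{k_j},\quad P=GW_1W_2W_3,\quad\delta=tP^{-2/3},\qquad\text{so}\quad\delta^3P^2=t^3.$$
The box $B$ consists of the $(\gamma,w_1,w_2,w_3)$ with $|\gamma|\in[G,\lambda G)$, $|w_j|\in[W_j,\lambda W_j)$. The boxes partition $(\mathbb Z[i]\setminus0)^4$. In $B$ we have $P\le R<\lambda^4P$, so $\lambda^{-8/3}\delta<tR^{-2/3}\le\delta$. Since $|u_j|<2\sqrt2\,W_j$, whenever $u_i,u_j$ make an angle $<\delta/2$,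
$$|D_{ij}|<4W_iW_j\delta.\tag{6}$$

**Step 4: two counting facts.**

**(F1)** Let $v$ be primitive, $|v|=V$. Each line $\operatorname{Im}(\bar vz)=D$ contains at most $1+2r/V$ lattice points with $|z|\le r$. Hence at most $2H(1+2r/V)$ lattice points satisfy $|z|\le r$ and $0<|\operatorname{Im}(\bar vz)|\le H$, and at most $(2H+1)(1+2r/V)$ if the value $0$ is allowed.

*Proof.* Consecutive lattice points on the line differ by $v$, since $v$ is primitive, and the chord has length at most $2r$. At most $2H$ nonzero integers $D$ satisfy $|D|\le H$. $\square$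

**(F2)** A sector of radius $r$ and opening $\omega\le1$, with apex at the origin, contains at most $1+r^2\omega$ primitive vectors.

*Proof.* Primitive vectors in the sector have distinct directions. Order them by argument as $z_1,\dots,z_n$. The triangles $0z_kz_{k+1}$ have disjoint interiors, lie in the sector (which is convex), and have area at least $\frac12$ each. So $\frac12(n-1)\le\frac12r^2\omega$. $\square$

## 5. At most $C\log^3t$ boxes for each $P$: the upper bound

A box contains about $P^2$ quadruples, and asking two angles to be within $\delta$ of the first should keep a proportion $\delta^2$. So one expects $P^2\delta^2=t^2P^{2/3}$ from each box. The factor $\log^3t$ should then be the number of boxes for given $P$. Both are correct as upper bounds, and the reason is that $D_{ij}$ is a *nonzero integer*.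

**Lemma 2.** Let $B$ be a box with $\delta\le\frac1{10}$. Then $B\cap\mathcal T(t,\infty)$ is empty unless $W_iW_j\delta>\frac14$ for all $i\ne j$, and always $\#(B\cap\mathcal T(t,\infty))\le CP^2\delta^2=Ct^2P^{2/3}$. For given $P=\lambda^n$, the boxes satisfying $W_iW_j\delta>\frac14$ for all $i\ne j$ have $1\le G<8t^{3/2}$ and $W_j\in\big(\frac1{16\delta^2P},4\delta P\big)$, an interval of multiplicative length $64t^3$.

*Proof.* **Which boxes.** In $B\cap\mathcal T$ the $\theta_j$ are distinct and lie in an arc of length $<\frac12tR^{-2/3}\le\frac\delta2\le\frac1{20}$. So $D_{ij}\ne0$, and (6) gives $1\le|D_{ij}|<4W_iW_j\delta$. Multiplying the three inequalities $W_iW_j\delta>\frac14$,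
$$\tfrac1{64}<(W_1W_2W_3)^2\delta^3=(P/G)^2\delta^3=t^3/G^2,$$
so $G<8t^{3/2}$. Also $W_i=P/(GW_jW_k)<4\delta P$, since $G\ge1$ and $W_jW_k>1/(4\delta)$. Finally $W_i>1/(4\delta W_j)>1/(16\delta^2P)$. The ratio of the endpoints is $64\delta^3P^2=64t^3$.

**How many quadruples.** Assume $B\cap\mathcal T\neq\emptyset$, and by symmetry $W_1\le W_2\le W_3$. There are at most $CG^2$ choices of $\gamma$ and $CW_1^2$ of $w_1$. Given $w_1$, and for $j=2,3$, apply (F1) with $v=w_1$, $H=4W_1W_j\delta$, $r=2\sqrt2W_j$. The vector $u_j$ has at most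
$$8W_1W_j\delta\Big(1+\frac{4\sqrt2\,W_j}{W_1}\Big)\le C\,W_1W_j\delta\cdot\frac{W_j}{W_1}=CW_j^2\delta$$
choices, because $W_j\ge W_1$; and $u_j$ determines $w_j$ up to 4 units. The product is $CG^2W_1^2\cdot W_2^2\delta\cdot W_3^2\delta=CP^2\delta^2$. $\square$

**Upper bound in Theorem A** (for all $t\ge16^{1/3}$ and $x\ge2$, with an absolute constant). If $x\le t^{3/2}$, then $m=x^2$ and $x^{2/3}m^{2/3}\log^3m=8x^2\log^3x$. By (3), the number of all 3-tuples with $|\nu|\le x$ is at most $Cx^2\log^3x$.

Let $x\ge t^{3/2}$, so $m=t^3$, and take $\lambda=2$. A 3-tuple with $tR^{-2/3}\le\frac1{10}$ corresponds by (5) to quadruples of $\mathcal T(t,x)$. These lie in boxes with the same $P$, since different orderings only permute the $W_j$. Consider first the tuples whose boxes have $\delta\le\frac1{10}$. Here $P\le R\le x$. For each $P=2^n\le x$, Lemma 2 leaves at most $C\log t$ values for each of $k_0,k_1,k_2$ (recall $\log t\ge\frac13\log16$), and then $k_3$ is determined. So there are at most $C\log^3t$ boxes, each with at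 most $Ct^2P^{2/3}$ quadruples. Summing the geometric series over $P=2^n\le x$ gives at most $Ct^2x^{2/3}\log^3t$.

All other tuples have $tR^{-2/3}>\frac1{10}$, so $R<(10t)^{3/2}$, or lie in a box with $\delta>\frac1{10}$, so $P<(10t)^{3/2}$ and $R<16(10t)^{3/2}$. By (3) with $y=16(10t)^{3/2}$, their number is at most $Cy^2\log^3y\le Ct^3\log^3t\le Ct^2x^{2/3}\log^3t$, because $x^{2/3}\ge t$. $\square$

## 6. Counting coprime reduced triples in a thin sector

For the lower bound we need that many boxes really contain $\asymp P^2\delta^2$ quadruples, *with* condition (C). Let $\varepsilon\in(0,1)$ and $M=t^\varepsilon$.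

**Definition.** A box is *$\varepsilon$-interior* if, after permuting the indices $1,2,3$,
$$G\ge M,\quad W_1\ge M,\quad W_2\ge MW_1,\quad W_3\ge MW_2,\quad W_1W_2\delta\ge M.$$

For instance, if $P^{1/3}=t$, then $\delta=t^{-1}$, and the sizes $W_1=t^{0.6}$, $W_2=t^{0.8}$, $W_3=t$, $G=t^{0.6}$ (with $\lambda$ such that these are powers of $\lambda$) satisfy the conditions with $\varepsilon=\frac1{20}$, as $W_1W_2\delta=t^{0.4}$. In an interior box with $t\ge 1$ all $W_iW_j\delta\ge1$. Their product is $(P/G)^2\delta^3=t^3/G^2\le t^3$, so also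
$$1\le W_iW_j\delta\le t^3\qquad(i\ne j).\tag{7}$$

For $\omega\in[\delta/8,\delta]$ let $E(B,\omega)$ be the number of $(\gamma,w_1,w_2,w_3)\in B$ satisfying (C), with the $\theta_j$ pairwise distinct mod $\pi/4$ and in an arc of length $<\omega/2$ mod $\pi/4$.

**Proposition 3.** For fixed $\lambda\in(1,2]$ and $\varepsilon\in(0,1)$: uniformly over $\varepsilon$-interior boxes with $\delta\le\frac1{10}$ and over $\omega\in[\delta/8,\delta]$, as $t\to\infty$,
$$E(B,\omega)=(1+o(1))\,12\pi^2\rho\,(\lambda^2-1)^4P^2\omega^2.$$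

The plan is a sieve: impose (C) at primes $p\le z$ with a main term, then show that violations at $p>z$ are rare. There is a danger in the second part. Among vectors $u_j$ near the direction of $w_1$, (F1) bounds the number divisible by $p$ by $CW_j^2\delta\big(\frac{W_1}{W_jp}+\frac1{p^2}\big)$, and the first term must be summed over $p$. If all we know is that $p\mid u_j$ forces $p\le2\sqrt2W_j$, the sum costs a factor $1+\log W_j$. This is not controlled by $t$, since $x$ may be enormous compared with $t$, while the saving $W_1/W_j\le1/M$ is only a power of $t$. The way out is again the determinant: each type of violation forces $p$ to divide, hence not to exceed, a *nonzero* $D_{ij}$, and $|D_{ij}|\le4t^3$ by (6) and (7). Then the cost is only $1+\log t$.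

**Lemma 4.** Let $v$ be primitive, $|v|=V$, $|\alpha|,|\beta|\le\delta\le1$, $\alpha<\beta$, $q\ge1$ an integer, $a\in\mathbb Z[i]$, $r>0$. The number of $z\equiv a\pmod q$ with $0<|z|<r$ and $\arg(z/v)\in[\alpha,\beta)$ equals
$$\frac{(\beta-\alpha)r^2}{2q^2}+O\Big(\frac rV+r\delta V+1\Big).$$

*Proof.* **Slicing into lines.** As $v$ is primitive, there is $v'\in\mathbb Z[i]$ with $\operatorname{Im}(\bar vv')=1$. Then $v,v'$ is a basis of $\mathbb Z[i]$, and $z=kv+Dv'$ with $D=\operatorname{Im}(\bar vz)$. The congruence $z\equiv a\pmod q$ fixes $k$ and $D$ modulo $q$. The sector is convex, as its opening is $\le2<\pi$. It meets the line of given $D$, which is at signed distance $D/V$ from $\mathbb Rv$, in an interval of some length $\ell(D/V)$. On this line the points with $k$ in a fixed class mod $q$ have spacing $qV$, so the interval contains $\ell(D/V)/(qV)+O(1)$ admissible points. Points of the sector have $|D|\le Vr\sin\delta\le Vr\delta$, so at most $2Vr\delta+1$ values of $D$ occur, and the errors $O(1)$ add up to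 $O(Vr\delta+1)$.

**Riemann sum.** By convexity of the sector, the upper endpoint of the chord is a concave function of the height and the lower endpoint a convex one. So $\ell$ is concave on its support, hence unimodal (increasing, then decreasing), and $\ell\le2r$. For a nonnegative unimodal function $f$ with bounded support and points $x_k=x_0+kh$, we claim
$$\Big|h\sum_kf(x_k)-\int f\Big|\le2h\sup f.$$
Let $f$ increase up to $\mu$ and decrease after $\mu$, and let $x_n\le\mu<x_{n+1}$. Comparing on each step, $h\sum_{k\le n-1}f(x_k)\le\int_{-\infty}^{x_n}f\le h\sum_{k\le n}f(x_k)$, and similarly on the right of $x_{n+1}$. So $\int_{-\infty}^{x_n}f$ and $\int_{x_{n+1}}^\infty f$ fall short of the corresponding sums by at most $h\sup f$ each, and $0\le\int_{x_n}^{x_{n+1}}f\le h\sup f$. This gives the claim. With $h=q/V$,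
$$\sum_{D\equiv D_a(q)}\ell(D/V)=\frac Vq\int\ell+O(r),\qquad\int\ell=\tfrac12(\beta-\alpha)r^2,$$
the integral being the area of the sector. Dividing by $qV$ gives the main term and an error $O(r/(qV))$. $\square$

*Proof of Proposition 3.* By symmetry assume $W_1\le W_2\le W_3$. Fix integers $z\ge2$, $K\ge1$, and let $Q=\prod_{p\le z}p$.

**Step 1: local densities.** This step splits (C) into conditions modulo primes. Let (C$_p$) be the following condition.

* $p=2$: all $w_j$ are odd.
* $p\equiv3\pmod4$: $p\nmid w_j$ for all $j$.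
* $p\equiv1\pmod4$, $p=\pi\bar\pi$: each of $\pi,\bar\pi$ divides at most one $w_j$, and they do not both divide the same one.

Then (C) holds iff (C$_p$) holds for all $p$, and (C$_p$) depends only on the $w_j$ mod $p$. Its density $\rho_p$ in $(\mathbb Z[i]/p)^3$ is $\rho_2=\frac18$, and $\rho_p=(1-p^{-2})^3$ for $p\equiv3$. For $p\equiv1$ we have $\mathbb Z[i]/p\cong\mathbb F_p^2$, so the six events "$\pi\mid w_j$", "$\bar\pi\mid w_j$" are independent of probability $\frac1p$. Allowed are none of them (once), exactly one (6 ways), or $\pi\mid w_i$ and $\bar\pi\mid w_j$ with $i\ne j$ (6 ways):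
$$\rho_p=(1-\tfrac1p)^6+\tfrac6p(1-\tfrac1p)^5+\tfrac6{p^2}(1-\tfrac1p)^4=(1-\tfrac1p)^4\big(1+\tfrac4p+\tfrac1{p^2}\big).$$
The last equality holds because $(1-\frac1p)^2+\frac6p(1-\frac1p)+\frac6{p^2}=1+\frac4p+\frac1{p^2}$. All $\rho_p$ are positive and $\rho_p=1+O(p^{-2})$. Hence $\prod_p\rho_p=\rho>0$, and $\rho^{(z)}:=\prod_{p\le z}\rho_p=\rho(1+O(1/z))$, since $\sum_{p>z}p^{-2}\le\sum_{n>z}n^{-2}\le\frac1z$.

**Step 2: the angular condition as a hexagon.** Let $s=\omega/2\le\frac1{20}$. Let $(a,b)\equiv(\theta_2-\theta_1,\theta_3-\theta_1)$ mod $\pi/4$ with representatives of least absolute value. The $\theta_j$ lie in an arc of length $<s$ iff the numbers $0,a,b$ have pairwise distances $<s$, that is, iff $(a,b)$ lies in the hexagon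
$$H_s=\{|a|<s,\ |b|<s,\ |a-b|<s\},$$
which is a square of area $4s^2$ minus two triangles of area $\frac12s^2$, so it has area $3s^2$. Divide $[-s,s)^2$ into $4K^2$ half-open squares $I\times J$ of side $s/K$. The boundary of $H_s$ meets $O(K)$ of them. So the squares contained in $H_s$, and likewise those meeting $H_s$, have total area $3s^2(1+O(1/K))$.

**Step 3: $w_2$ and $w_3$ given $w_1$.** Fix $w_1$ reduced. For a class $a$ mod $Q$ and an interval $I$ as above, the $w_2\equiv a\pmod Q$ with $\theta_2-\theta_1\in I$ mod $\pi/4$ lie in 8 disjoint sectors about the directions $e^{ik\pi/4}w_1$. These directions contain the primitive vectors $i^lw_1$ ($k$ even) or $i^l(1+i)w_1$ ($k$ odd), of length between $W_1$ and $2\sqrt2W_1$. Apply Lemma 4 with radii $\lambda W_2$ and $W_2$ and subtract. The number of such $w_2$ with $W_2\le|w_2|<\lambda W_2$ is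
$$8\cdot\frac{|I|(\lambda^2-1)W_2^2}{2Q^2}+O\Big(\frac{W_2}{W_1}+W_2W_1\delta+1\Big)=\frac{4(\lambda^2-1)W_2^2|I|}{Q^2}\big(1+O_{K,\lambda,z}(1/M)\big).$$
For the last equality, $|I|=\frac\omega{2K}\ge\frac\delta{16K}$, and after division by $W_2^2\delta$ the three errors are at most $\frac1{W_1W_2\delta}$, $\frac{W_1}{W_2}$, $\frac1{W_1W_2\delta}$, all $\le\frac1M$. The same holds for $w_3$ and $J$: now the errors are at most $\frac1{W_1W_3\delta}$, $\frac{W_1}{W_3}$, $\frac1{W_1W_3\delta}$, again $\le\frac1M$.

Let $E_z(w_1)$ be the number of $(w_2,w_3)$ in the box with the angular condition of Step 2 such that (C$_p$) holds for all $p\le z$. Let $f_z(w_1)$ be the density of the pairs of classes of $(w_2,w_3)$ mod $Q$ allowed by (C$_p$), $p\le z$, given $w_1$. Summing over the $f_z(w_1)Q^4$ allowed pairs of classes, and over the squares contained in $H_s$ (lower bound) or meeting it (upper bound),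
$$E_z(w_1)=f_z(w_1)\,16(\lambda^2-1)^2W_2^2W_3^2\cdot\tfrac34\omega^2\big(1+O(1/K)+O_{K,\lambda,z}(1/M)\big),\tag{8}$$
since $3s^2=\frac34\omega^2$.

**Step 4: sum over $w_1$ and $\gamma$.** The function $f_z$ is defined for all $w_1$ mod $Q$; it vanishes if $w_1$ itself violates a condition at some $p\le z$, and its average over classes is $\rho^{(z)}$ by the Chinese remainder theorem. Each class mod $Q$ contains $\pi(\lambda^2-1)W_1^2/Q^2+O_z(W_1)$ elements of the annulus $W_1\le|w_1|<\lambda W_1$. So the sum of $f_z$ over *all* $w_1$ there is $\pi(\lambda^2-1)W_1^2\rho^{(z)}+O_z(W_1)$. A non-reduced $w_1$ with $f_z(w_1)\ne0$ is odd, so it is divisible by a rational prime, which must exceed $z$. The nonzero multiples of $p$ with $|w_1|<2W_1$ number at most $CW_1^2/p^2$, and the sum over $p>z$ is at most $CW_1^2/z$. As $0\le f_z\le1$,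
$$\sum_{w_1\text{ reduced}}f_z(w_1)=\pi(\lambda^2-1)W_1^2\rho^{(z)}+O_z(W_1)+O(W_1^2/z).$$
The number of $\gamma$ is $\pi(\lambda^2-1)G^2(1+O_\lambda(1/G))$. Since $W_1,G\ge M$ and $16\cdot\frac34=12$, formula (8) gives
$$\sum_{\gamma,\,w_1\text{ reduced}}E_z(w_1)=12\pi^2\rho(\lambda^2-1)^4P^2\omega^2\Big(1+O_\lambda\big(\tfrac1z+\tfrac1K\big)+O_{K,\lambda,z}\big(\tfrac1M\big)\Big).\tag{9}$$

**Step 5: what must be removed.** $E(B,\omega)$ arises from the quadruples counted in (9) by discarding those with some $D_{ij}=0$ and those violating (C$_p$) for some $p>z$. We show that, for $M\ge4$, the number of discarded $(w_1,w_2,w_3)$ is at most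
$$C(W_1W_2W_3\delta)^2\Big(\frac1z+\frac{1+\log t}M\Big).\tag{10}$$
Throughout, $w_1$ is reduced, $w_2,w_3$ are odd (by (C$_2$), as $z\ge2$), and $u_2,u_3$ are within $\delta/2$ of the direction of $w_1$ and of each other, so (6) applies. There are at most $CW_1^2$ choices of $w_1$. Given $w_1$, (F1) with the value $0$ allowed gives, for $j=2,3$,
$$\#\{w_j\}\le C(8W_1W_j\delta+1)\Big(1+\frac{4\sqrt2W_j}{W_1}\Big)\le CW_j^2\delta,\tag{11}$$
since $W_1W_j\delta\ge1$ and $W_j\ge W_1$. Below, $j$ is $2$ or $3$, and "the other variable", of size $W$, is the remaining one of $w_2,w_3$; by (11) it has at most $CW^2\delta$ choices. It therefore suffices, in cases that involve only $w_1$ and $w_j$, to save over $W_1^2W_j^2\delta$.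

**Step 5.1: $D_{1j}=0$.** Given $w_1$, one line contains at most $1+4\sqrt2W_j/W_1\le CW_j/W_1$ choices of $u_j$. Relative to $W_j^2\delta$ this is $\le C/(W_1W_j\delta)\le C/M$. Discard these; from now on $D_{12}D_{13}\ne0$.

**Step 5.2: a rational prime $p>z$ divides $w_j$.** Write $u_j=pu'$. Then $\operatorname{Im}(\bar w_1u')=D_{1j}/p$ is a nonzero integer of absolute value $<4W_1W_j\delta/p$, so $p\le4W_1W_j\delta\le4t^3$ by (7). By (F1) with $H=4W_1W_j\delta/p$ and $r=2\sqrt2W_j/p$, the number of choices of $u'$ is at most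
$$C\,\frac{W_1W_j\delta}p\Big(1+\frac{W_j}{pW_1}\Big)=CW_j^2\delta\Big(\frac{W_1}{W_jp}+\frac1{p^2}\Big).$$
Sum over $z<p\le4t^3$, using $W_1/W_j\le1/M$, $\sum_{p\le4t^3}\frac1p\le C(1+\log t)$ and $\sum_{p>z}p^{-2}\le\frac1z$. The result is at most $CW_j^2\delta\big(\frac{1+\log t}M+\frac1z\big)$. Discard these.

Now $w_2,w_3$ are odd and divisible by no rational prime (those $\le z$ are excluded by (C$_p$)), so they are reduced and $u_2,u_3$ are primitive. If $D_{23}=0$, then $u_2,u_3$ have the same direction, so $u_2=u_3$ and $|w_3|\le\sqrt2|w_2|<2\sqrt2W_2<4W_2$. This contradicts $|w_3|\ge W_3\ge MW_2$ with $M\ge4$. So all $D_{ij}\ne0$. The only remaining violations of (C) involve a Gaussian prime $\pi$ dividing two of the $w$'s. As these are reduced and (C$_p$) holds for $p\le z$, its norm is a prime $p\equiv1\pmod4$ with $p>z$.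

**Step 5.3: $\pi\mid w_1$ and $\pi\mid w_j$.** Write $w_1=\pi w_1'$, $u_j=\pi u_j'$. There are at most $CW_1^2/p$ choices of $w_1'$, which is nonzero and primitive. As $\bar w_1u_j=p\,\bar w_1'u_j'$, the integer $\operatorname{Im}(\bar w_1'u_j')=D_{1j}/p$ is nonzero, of absolute value $<4W_1W_j\delta/p$. Apply (F1) with $V=|w_1'|\ge W_1/\sqrt p$ and $r=2\sqrt2W_j/\sqrt p$. The number of $u_j'$ is at most $C\frac{W_1W_j\delta}p\cdot\frac{W_j}{W_1}=CW_j^2\delta/p$. In total this is $CW_1^2W_j^2\delta/p^2$. Summing over $\pi$ (two prime ideals for each $p>z$), at most $CW_1^2W_j^2\delta/z$. Multiply by $CW^2\delta$ for the other variable.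

**Step 5.4: $\pi\mid w_2$, $\pi\mid w_3$, $\pi\nmid w_1$.** Here $\bar\pi\mid\bar u_2$ and $\pi\mid u_3$, so $p$ divides $\bar u_2u_3$ and hence $p\mid D_{23}\ne0$. By (6) and (7), $p\le4W_2W_3\delta\le\min\{4t^3,4W_3^2\delta\}$. Fix $w_1$. On a line $\operatorname{Im}(\bar w_1z)=D$, two lattice points divisible by $\pi$ differ by $kw_1$ with $k\in\mathbb Z$ and $\pi\mid kw_1$, so $\pi\mid k$, that is, $p\mid k$. Thus their spacing is at least $p|w_1|$, and $u_2$ has at most $CW_1W_2\delta\big(1+\frac{W_2}{pW_1}\big)$ choices. Next, $u_3/\pi$ is primitive and lies in a sector of opening $\delta$ and radius $2\sqrt2W_3/\sqrt p$. By (F2) it has at most $1+8W_3^2\delta/p\le12W_3^2\delta/p$ choices, because $p\le4W_3^2\delta$. The total is at most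
$$CW_1^2\sum_{z<p\le4t^3}W_2^2\delta\Big(\frac{W_1}{W_2}+\frac1p\Big)\frac{W_3^2\delta}p\le C(W_1W_2W_3\delta)^2\Big(\frac{1+\log t}M+\frac1z\Big).$$
This proves (10).

**Step 6: conclusion.** Multiply (10) by the at most $CG^2$ choices of $\gamma$ to get $CP^2\delta^2(\cdots)$, and compare with (9), where $\omega\ge\delta/8$. The relative error in Proposition 3 is
$$O_\lambda\Big(\frac1z+\frac1K\Big)+O_{K,\lambda,z}\Big(\frac{1+\log t}{t^\varepsilon}\Big).$$
Choose $z,K$ large first, and then $t$ large. $\square$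

## 7. Unimodular pairs: the lower bound for bounded $t$

When $t$ stays bounded, Proposition 3 says nothing, since $M=t^\varepsilon$ is bounded. But then $\log^3m$ and the power of $t$ are bounded too, so it suffices to find $\ge c'x^{2/3}$ tuples. By Section 3 we must find triangles of area close to the minimum 1, cut nearly symmetrically. We do so by making all $D_{ij}$ equal to $1$.

**Proposition 5.** For each $t_0>16^{1/3}$ there are $c'>0$ and $x_0'$ with $N_3(t,x)\ge N_3(t_0,x)\ge c'x^{2/3}$ for all $t\ge t_0$ and $x\ge x_0'$.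

*Proof.* The first inequality is clear from (2). Choose $\eta\in(0,\frac12]$ with $\big(4(2+r+\frac1r)\big)^{1/3}<t_0-\eta$ for all $r\in[1,1+2\eta]$. This is possible by continuity, as the left side is $16^{1/3}<t_0$ at $r=1$. Let $Y=(x/750)^{1/3}$.

**Step 1: many coprime pairs.** Consider coprime pairs $(a,c)$ with $a$ odd, $c$ even, $Y\le a\le2Y$, $a\le c\le(1+\eta)a$. The region has area $\int_Y^{2Y}\eta a\,da=\frac32\eta Y^2$ and perimeter $O(Y)$. A common divisor $d$ of $a$ and $c$ is odd. For odd $d$, the pairs in the region with $d\mid a$, $d\mid c$, $a$ odd, $c$ even correspond to $a=da'$, $c=dc'$ with $a'$ odd and $c'$ even, so there are $\frac{3\eta Y^2}{8d^2}+O(\frac Yd+1)$ of them. Since $\sum_{d\text{ odd}}\mu(d)d^{-2}=\frac6{\pi^2}\cdot\frac43=\frac8{\pi^2}$, Möbius summation over odd $d\le2Y$ gives $\frac{3\eta}{\pi^2}Y^2+O(Y\log Y)\ge c_\eta Y^2$ pairs for large $Y$.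

**Step 2: the triple attached to a pair.** As $\gcd(a,c)=1$, the congruence $bc\equiv-1\pmod a$ determines $b$ mod the odd number $a$, so there is a unique even $b\in[0,2a)$ solving it. Put $d=(1+bc)/a>0$, so $ad-bc=1$. As $ad=1+bc$ is odd, $d$ is odd. Let
$$u_1=a+bi,\qquad u_3=c+di,\qquad u_2=u_1+u_3.$$
Then $\operatorname{Im}(\bar u_1u_3)=ad-bc=1$, and therefore $\operatorname{Im}(\bar u_1u_2)=\operatorname{Im}(\bar u_2u_3)=1$. An integer dividing some $u_j$ divides one of these determinants, so all $u_j$ are primitive. The norms of $u_1,u_3$ are odd. Both coordinates of $u_2$ are odd, so its norm is $\equiv2\pmod4$, and $w_2:=u_2/(1+i)$ is an odd Gaussian integer, primitive because $u_2$ is. Hence $u_1,w_2,u_3$ are reduced. They are pairwise coprime: if a prime $\pi$ divides two of them, it is odd and divides the corresponding $u_i,u_j$, hence it divides $\bar u_iu_j-u_i\bar u_j=2i\operatorname{Im}(\bar u_iu_j)=\pm2i$, which is impossible for odd $\pi$. Let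
$$\nu_1=\frac{u_1\bar u_2\bar u_3}{1+i},\qquad\nu_2=\frac{\bar u_1u_2\bar u_3}{1+i},\qquad\nu_3=\frac{\bar u_1\bar u_2u_3}{1+i}.$$
Since $\bar u_2/(1+i)=\bar w_2\frac{1-i}{1+i}=-i\bar w_2$, these are units times $u_1\bar w_2\bar u_3$, $\bar u_1w_2\bar u_3$, $\bar u_1\bar w_2u_3$, with common modulus $R=|u_1u_2u_3|/\sqrt2$. By Lemma 1 (with $\gamma$ a unit), the set $\{\nu_1,\nu_2,\nu_3\}$ determines the ideals $(u_1),(w_2),(u_3)$ up to order. So it determines $(u_1,u_3)$ up to at most $6\cdot16=96$ possibilities. Different $(a,c)$ give different $(u_1,u_3)$, so there are at least $c_\eta Y^2/96$ distinct sets, provided the three points in each are distinct (Step 3).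

**Step 3: the arc.** We have $\operatorname{Re}(\bar u_1u_3)=ac+bd>0$ and $\operatorname{Im}(\bar u_1u_3)=1$, so the angle from $u_1$ to $u_3$ is $\arcsin\frac1{|u_1u_3|}\in(0,\frac\pi2)$, and $u_2=u_1+u_3$ points strictly between them. From the definitions,
$$\arg(\nu_2/\nu_1)=2\arg(u_2\bar u_1)>0,\qquad\arg(\nu_3/\nu_2)=2\arg(u_3\bar u_2)>0,$$
with sum $2\arcsin\frac1{|u_1u_3|}<\pi$. So the $\nu_j$ are distinct. With $r=|u_3|/|u_1|$, as $Y\to\infty$,
$$\frac{\mathrm{Arc}[\nu]}{R^{1/3}}\le(1+o(1))\frac{2R^{2/3}}{|u_1u_3|}=(1+o(1))\Big(\frac{4|u_2|^2}{|u_1||u_3|}\Big)^{1/3}\le(1+o(1))\big(4(2+r+\tfrac1r)\big)^{1/3}.$$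
The equality holds because $8R^2=4|u_1u_2u_3|^2$, and the last step uses $|u_2|\le|u_1|+|u_3|$. It remains to locate $r$. From $ad-bc=1$, $\frac dc=\frac ba+\frac1{ac}$. The function $y\mapsto\sqrt{1+y^2}$ is increasing on $y\ge0$, $1$-Lipschitz and $\ge1$, so
$$\sqrt{1+(b/a)^2}\le\sqrt{1+(d/c)^2}\le\Big(1+\frac1{ac}\Big)\sqrt{1+(b/a)^2}.$$
As $|u_3|=c\sqrt{1+(d/c)^2}$ and $|u_1|=a\sqrt{1+(b/a)^2}$, we get $1\le\frac ca\le r\le(1+\eta)\big(1+\frac1{ac}\big)\le1+2\eta$ for large $Y$. By the choice of $\eta$, $\mathrm{Arc}[\nu]\le(1+o(1))(t_0-\eta)R^{1/3}<t_0R^{1/3}$ for large $Y$.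

**Step 4: the size.** As $b<2a$, $|u_1|\le\sqrt5\,a\le5Y$; also $|u_3|=r|u_1|\le2|u_1|\le10Y$ and $|u_2|\le15Y$. So $R\le750Y^3=x$. Hence $N_3(t_0,x)\ge\frac{c_\eta}{96}Y^2=c'x^{2/3}$. $\square$

**Example.** For $a=3$, $c=4$: $4b\equiv-1\pmod3$ gives $b=2$, and $d=3$. So $u_1=3+2i$, $u_3=4+3i$, $u_2=7+5i$, $w_2=6-i$, with norms $13,25,74,37$, and $R^2=13\cdot37\cdot25=12025$. The three points are $12-109i$, $19-108i$, $24-107i$; multiplied by $i$, they are the triple displayed in Section 2. The differences $7+i$ and $12+2i$ have determinant $2$, so the triangle has area exactly 1.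

## 8. The lower bound in Theorem A

Let $F=x^{2/3}m^{2/3}\log^3m$ with $m=\min\{x^2,t^3\}$. As $m\le t^3$ and $m\le x^2$,
$$F\le27x^{2/3}t^2\log^3t\qquad\text{and}\qquad F\le8x^2\log^3x.$$
Let $A=32\cdot10^{3/2}$, and let $t_1\ge(2\pi)^2$ be an absolute constant, chosen large enough below. The four cases cover all $t\ge t_0$, $x\ge x_0$.

**Case 1: $t\ge t_1$, $x\ge At^{3/2}$.** Here we exhibit $c\tau^3$ interior boxes. Take $\lambda=2$, $\varepsilon=\frac1{20}$, and $P=2^n$ with $2^n\le x/16<2^{n+1}$; let $\ell_0=\log P$. Then $P>x/32\ge(10t)^{3/2}$, so $\delta=tP^{-2/3}\le\frac1{10}$ and $\ell_0\ge\frac32\tau$. Consider all boxes with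
$$\log W_1=\tfrac{\ell_0}3-a\tau,\quad\log W_2=\tfrac{\ell_0}3-b\tau,\quad\log W_3=\tfrac{\ell_0}3-c\tau,\quad\log G=(a+b+c)\tau,$$
where the $W_j$ are powers of 2, $a\in[0.4,0.45]$, $b\in[0.2,0.25]$, $c\in[0,0.05]$. (Then $GW_1W_2W_3=P$, so $G$ is a power of 2.) They are $\varepsilon$-interior:

* $\log W_1\ge(0.5-0.45)\tau=0.05\tau$;
* $\log(W_2/W_1)=(a-b)\tau\ge0.15\tau$ and $\log(W_3/W_2)=(b-c)\tau\ge0.15\tau$;
* $\log(W_1W_2\delta)=\frac23\ell_0-(a+b)\tau+\tau-\frac23\ell_0=(1-a-b)\tau\ge0.3\tau$;
* $\log G\ge0.6\tau$.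

Each $\log W_j$ ranges over the multiples of $\log2$ in an interval of length $0.05\tau$, so there are at least $c\tau^3$ such boxes if $t_1$ is large. In each, $P\le R<16P\le x$ and $tR^{-2/3}\le\delta\le\frac1{10}$, while $tR^{-2/3}>\omega:=16^{-2/3}\delta\ge\delta/8$. So the quadruples counted by $E(B,\omega)$, which have directions in an arc $<\omega/2<\frac12tR^{-2/3}$, lie in $\mathcal T(t,x)$. By Proposition 3, if $t_1$ is large, $E(B,\omega)\ge cP^2\delta^2=ct^2P^{2/3}\ge ct^2x^{2/3}$. Boxes are disjoint, so by (5), $N_3(t,x)\ge ct^2x^{2/3}\log^3t\ge cF$.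

**Case 2: $t\ge t_1$, $(t/2\pi)^{3/2}\le x\le At^{3/2}$.** Let $y=(t/2\pi)^{3/2}$, which is large if $t_1$ is. By (3), $N_3(t,x)\ge N_3(t,y)\ge\frac{c_3}2y^2\log^3y\ge ct^3\log^3t$, where $\log y=\frac32\log\frac t{2\pi}\ge\frac34\log t$ as $t\ge(2\pi)^2$. And $F\le27A^{2/3}t^3\log^3t$. So $N_3(t,x)\ge cF$.

**Case 3: $t\ge t_1$, $x_0\le x\le(t/2\pi)^{3/2}$.** By (3), $N_3(t,x)\ge\frac{c_3}2x^2\log^3x\ge cF$ if $x_0$ is large.

**Case 4: $t_0\le t\le t_1$.** Take $x_0\ge x_0'$. By Proposition 5, $F\le27t_1^2(\log t_1)^3x^{2/3}\le C_{t_0}N_3(t,x)$.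

Together with the upper bound of Section 5, this proves Theorem A: the conjecture is true. $\blacksquare$

## 9. The polytope of box shapes and the asymptotic formula

For Theorem B we count interior boxes exactly, through the volume of a polytope, and show that the others are negligible.

*Proof of Theorem B.* Fix $\lambda\in(1,2]$, $L=\log\lambda$, $\varepsilon\in(0,\frac1{100}]$, $B_0\ge2$; let $t$ and $x/t^{3/2}$ be large in terms of these.

**Step 1: discard small radii.** By the upper bound of Section 5, applied at $x/B_0$ with $m\le t^3$, the tuples with $R\le x/B_0$ number at most $CB_0^{-2/3}x^{2/3}t^2\tau^3$. The others have $tR^{-2/3}\le\frac1{10}$ and lie in boxes with $\lambda^{-4}x/B_0<P\le x$, for which $\delta\le\frac1{10}$ and $P\ge t^{3/2}$, since $x/t^{3/2}$ is large.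

**Step 2: boxes that are not interior.** Write $y_j=\log W_j\in L\mathbb Z$, so $\log G=\log P-\sum y_j$. By Lemma 2, for given $P=\lambda^n$, the boxes meeting $\mathcal T$ have every $y_j$ in an interval of length $3\tau+\log64$. Those that are not $\varepsilon$-interior satisfy, for some $i\ne j$, one of
$$|y_i-y_j|<\varepsilon\tau,\quad0\le y_j<\varepsilon\tau,\quad0\le\log G<\varepsilon\tau,\quad-\log4<y_i+y_j+\log\delta<\varepsilon\tau.$$
Here we order the $W$'s increasingly and note which condition fails; the bound $-\log4$ is Lemma 2. Each of these linear forms has a coordinate with coefficient $\pm1$. Choose the other two coordinates in at most $C_\lambda\tau^2$ ways; then this one is confined to an interval of length at most $2\varepsilon\tau+\log4$. So there are at most $C_\lambda(\varepsilon\tau+1)\tau^2$ such boxes. By Lemma 2, after summing over $n$, they contribute at most $C_\lambda(\varepsilon+\frac1\tau)\tau^3t^2x^{2/3}$ quadruples.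

**Step 3: interior boxes as lattice points.** For given $P$, consider the convex polytope
$$\Pi_P:\quad y_j\ge0,\quad\textstyle\sum y_j\le\log P,\quad y_i+y_j\ge\frac23\log P-\tau\quad(i\ne j).$$
The last condition says $W_iW_j\delta\ge1$. In $\Pi_P$, $y_i=\sum y-(y_j+y_k)\le\frac13\log P+\tau$, and then $y_i\ge\frac23\log P-\tau-y_j\ge\frac13\log P-2\tau$. So $\Pi_P$ lies in a cube of side $3\tau$. Interior boxes give points of $(L\mathbb Z)^3\cap\Pi_P$. A point of $(L\mathbb Z)^3\cap\Pi_P$ that is not interior satisfies one of the inequalities of Step 2, so, counting as there, there are at most $C_\lambda(\varepsilon\tau+1)\tau^2$ of them. Finally $\#\big((L\mathbb Z)^3\cap\Pi_P\big)=L^{-3}\operatorname{vol}\Pi_P+O_\lambda(\tau^2)$. The error is bounded by the number of cells of side $L$ meeting the boundary; each of the 7 bounding planes has normal vector with entries $0,\pm1$, and once the cell indices in two coordinates are chosen, a coordinate with nonzero entry is confined to boundedly many cells. Hence the number of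 interior boxes for given $P$ is
$$L^{-3}\operatorname{vol}\Pi_P+O_\lambda(\varepsilon\tau^3+\tau^2).\tag{12}$$

**Step 4: the volume.** Substitute $y_i+y_j=\frac23\log P-\tau+\tau Y_k$ for $\{i,j,k\}=\{1,2,3\}$. The matrix of $y\mapsto(y_2+y_3,\,y_1+y_3,\,y_1+y_2)$ has determinant $2$, so $dy=\frac{\tau^3}2dY$. Put $\ell=\log P/\tau\ge\frac32$ and $\mu=\frac23\ell-1\ge0$. The conditions become $Y_k\ge0$; then $\sum Y_k\le3$, since $\tau\sum Y_k=2\sum y_j-2\log P+3\tau$; and, since $2y_1=(y_1+y_3)+(y_1+y_2)-(y_2+y_3)=\tau(\mu+Y_2+Y_3-Y_1)$, the condition $Y_1-Y_2-Y_3\le\mu$ with its permutations. The simplex $\{Y\ge0,\sum Y\le3\}$ has volume $\frac{27}6=\frac92$. Let $h=\max\{0,3-\mu\}$. The excluded piece $Y_1>Y_2+Y_3+\mu$ has, with $S=Y_2+Y_3$ (the pairs $(Y_2,Y_3)$ contributing $S\,dS$) and $Y_1\in(S+\mu,3-S]$, volume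
$$\int_0^{h/2}S(h-2S)\,dS=\frac{h^3}8-\frac{h^3}{12}=\frac{h^3}{24}.$$
The three excluded pieces are pairwise disjoint, since adding $Y_1>Y_2+Y_3+\mu$ and $Y_2>Y_1+Y_3+\mu$ gives $0>2Y_3+2\mu$. As $h/2=\max\{0,2-\ell/3\}$,
$$\operatorname{vol}\Pi_P=\frac{\tau^3}2\Big(\frac92-\frac{h^3}8\Big)=\tau^3\Big(\frac94-\frac12\Big(\frac h2\Big)^3\Big)=\tau^3V(\ell).$$
$V$ is Lipschitz on $[\frac32,\infty)$ with values in $[\frac9{16},\frac94]$, and $\log P=\log x+O(\log(16B_0))$. So we may replace $V(\ell)$ by $V_0:=V(\log x/\log t)\in[\frac9{16},\frac94]$ with error $o(1)$ as $t\to\infty$.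

**Step 5: assembly.** In a box, $\lambda^{-8/3}\delta<tR^{-2/3}\le\delta$, so the number of its quadruples in $\mathcal T(t,\infty)$ lies between $E(B,\lambda^{-8/3}\delta)$ and $E(B,\delta)$ when $\delta\le\frac1{10}$. As $\lambda^{-8/3}\delta\ge\delta/8$, Proposition 3 gives in an interior box, with $P^2\delta^2=t^2P^{2/3}$,
$$\lambda^{-16/3}(1-o(1))Z\le\#\big(B\cap\mathcal T(t,\infty)\big)\le(1+o(1))Z,\qquad Z=12\pi^2\rho(\lambda^2-1)^4t^2P^{2/3}.$$
For an upper bound we use all boxes with $P\le x$. For a lower bound we use those with $x/B_0\le P\le\lambda^{-4}x$, which lie entirely in $R\le x$. The geometric sums are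
$$\sum_{\lambda^n\le x}\lambda^{2n/3}\le\frac{x^{2/3}}{1-\lambda^{-2/3}},\qquad\sum_{x/B_0\le\lambda^n\le\lambda^{-4}x}\lambda^{2n/3}\ge\frac{(\lambda^{-10/3}-B_0^{-2/3})x^{2/3}}{1-\lambda^{-2/3}}.$$
For the second, the largest $\lambda^n\le\lambda^{-4}x$ exceeds $\lambda^{-5}x$, so the full series below $\lambda^{-4}x$ is at least $(\lambda^{-5}x)^{2/3}/(1-\lambda^{-2/3})$, and the part with $\lambda^n<x/B_0$ is at most $(x/B_0)^{2/3}/(1-\lambda^{-2/3})$. Put
$$\kappa(\lambda)=\frac{(\lambda^2-1)^4}{L^3(1-\lambda^{-2/3})}.$$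
Combining (5), (12), Steps 1, 2 and 4 and these sums, the ratio $N_3(t,x)/(V_0x^{2/3}t^2\tau^3)$ satisfies
$$\limsup\le\tfrac{12\pi^2\rho}{384}\kappa(\lambda)+C_\lambda\varepsilon+CB_0^{-2/3},\qquad\liminf\ge\tfrac{12\pi^2\rho}{384}\kappa(\lambda)\lambda^{-16/3}\big(\lambda^{-10/3}-B_0^{-2/3}\big)-C_\lambda\varepsilon.$$
Let $\varepsilon\to0$ and $B_0\to\infty$, then $\lambda\to1$. As $\lambda^2-1\sim2L$ and $1-\lambda^{-2/3}\sim\frac23L$, we have $\kappa(\lambda)\to16\cdot\frac32=24$. So both bounds tend to $\frac{12\cdot24}{384}\pi^2\rho=\frac34\pi^2\rho$, which is Theorem B. $\square$
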